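\title{A domain that is right SI but not left SI}

\begin{abstract}
A ring is right SI if all its singular right modules are injective. We show that for domains this property is not left--right symmetric. Over any commutative field $k$ we construct a skew polynomial ring $R=K[x;\sigma,\delta]$ over a skew field $K\supseteq k$, with $\sigma$ not surjective, that is left SI but not right Ore, and hence not right SI. The skew field $K$ is obtained by freely adjoining solutions of all linear systems $\delta(y)+\sigma(y)A-by=c$. We also show that a right SI domain is left SI if and only if it is left Ore, if and only if it is left noetherian.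
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are associative with identity and modules are unital. A \emph{domain} is a nonzero ring without zero divisors, and a \emph{skew field} is a division ring; neither is assumed commutative. A submodule $N$ of a module $M$ is \emph{essential} if $N\cap X\neq 0$ for every nonzero submodule $X$ of $M$. A right $R$-module $M$ is \emph{singular} if for every $m\in M$ there is an essential right ideal $I$ of $R$ with $mI=0$. The ring $R$ is \emph{right SI} if every singular right $R$-module is injective. Singular left modules and left SI rings are defined symmetrically.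

Singular modules play the part of torsion modules. In a commutative domain $D$ every nonzero ideal is essential, because $0\ne ab\in aD\cap bD$ for $a,b\neq0$, so there singular means torsion. Injective modules over a domain are divisible (Lemma~\ref{lem:basic}(d)). The SI condition therefore asks, roughly, that torsion modules be divisible. A skew field satisfies it on both sides for a trivial reason: its only essential one-sided ideal is the whole ring, so singular modules are zero. A commutative domain $D$ that is not a field never satisfies it: if $a$ is a nonzero nonunit, then $D/aD$ is a nonzero torsion module killed by $a$, so it is not divisible. SI domains other than fields are thus noncommutative, and one has to ask on which side the condition holds.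

Domains are also the building blocks of SI rings in general. By a theorem of Goodearl, as quoted in \cite{SI}, a ring $R$ is right SI if and only if it is right nonsingular (no nonzero element of $R$ is annihilated by an essential right ideal) and is a ring-direct sum $R=R_0\oplus R_1\oplus\dots\oplus R_m$, where $R_0/\operatorname{Soc}(R_0)$ is semisimple and each $R_i$ with $i\geq1$ is Morita equivalent to a simple right noetherian domain $D_i$ such that $D_i/C$ is semisimple for every nonzero right ideal $C$ of $D_i$. Domains that are SI on both sides exist in the literature, and \cite{SI} records the following question as unknown.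

\medskip
\noindent\textbf{Question.} \emph{Is there a domain that is right SI but not left SI?}
\medskip

One might guess that there is none. When a domain $D$ has a two-sided quotient field, inversion $Dc\mapsto c^{-1}D$ links left ideals with right submodules of the quotient field, and one expects it to carry the semisimplicity of $D/aD$ over to $D/Da$. This expectation is correct as long as the two-sided quotient field exists. Recall that a domain $D$ is \emph{right Ore} if $aD\cap bD\ne0$ for all nonzero $a,b\in D$, and \emph{left Ore} if $Da\cap Db\neq0$ for all such $a,b$.

\begin{theorem}\label{thm:B}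
For a right SI domain $D$ the following are equivalent: \textup{(i)} $D$ is left SI; \textup{(ii)} $D$ is left Ore; \textup{(iii)} $D$ is left noetherian.
\end{theorem}

A right SI domain is always right noetherian (Proposition~\ref{prop:SI}). So an asymmetric example must be noetherian on one side and fail the Ore condition on the other, and this is the only way in which symmetry can fail. Skew polynomial rings with a non-surjective endomorphism have this shape. Let $K$ be a skew field and $\sigma$ a ring endomorphism of $K$. A \emph{$\sigma$-derivation} is an additive map $\delta\colon K\to K$ with $\delta(ab)=\sigma(a)\delta(b)+\delta(a)b$. The ring $K[x;\sigma,\delta]$ is the left $K$-vector space with basis $1,x,x^2,\dots$ and the multiplication determined by $xa=\sigma(a)x+\delta(a)$ for $a\in K$. A \emph{left PID} is a domain whose left ideals are all principal. Our main result answers the question in the affirmative.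

\begin{theorem}\label{thm:A}
Let $k$ be a commutative field. There are a skew field $K$ containing $k$ in its center, a non-surjective $k$-algebra endomorphism $\sigma$ of $K$ and a $k$-linear $\sigma$-derivation $\delta$ of $K$ such that $R=K[x;\sigma,\delta]$ is a domain with the following properties.
\begin{itemize}
\item[(1)] $R$ is left SI.
\item[(2)] $R$ is not right Ore and not right SI.
\item[(3)] $R$ is a simple ring and a left PID. Up to isomorphism it has exactly one simple left module, $S=R/Rx$. Every singular left module is a direct sum of copies of $S$, and $R/Rf\cong S^{\deg f}$ for $f\neq0$. Every nonzero nonunit of $R$ is a product of factors of degree one.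
\end{itemize}
In particular, the opposite ring $R^{\mathrm{op}}$ is a domain that is right SI but not left SI.
\end{theorem}

Section~\ref{sec:onesided} collects what the SI condition gives on its own side. Section~\ref{sec:skew} reduces (1) and (3) to the solvability in $K$ of certain linear equations in $\sigma$ and $\delta$, and shows that $K$ cannot be commutative. Sections~\ref{sec:free} and~\ref{sec:adjoin} construct $K$ and finish the proof of Theorem~\ref{thm:A}. Section~\ref{sec:duality} proves Theorem~\ref{thm:B}; it depends only on Section~\ref{sec:onesided}.

\section{What the SI condition gives on its own side}\label{sec:onesided}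

We state the results of this section for right modules; passing to the opposite ring gives the left-hand versions, which we use as well. We rely on the following textbook facts. A module is \emph{semisimple} if it is a sum of simple submodules; equivalently, it is a direct sum of simple submodules; equivalently, every submodule is a direct summand. A finitely generated semisimple module has finite length. An injective submodule is a direct summand. Every module $N$ is an essential submodule of an injective module $E(N)$, its injective hull. By \emph{Baer's criterion}, a right $R$-module $M$ is injective if every homomorphism from a right ideal of $R$ to $M$ extends to $R$. Directly from the definitions, a domain is right Ore if and only if all its nonzero right ideals are essential, and then a right module $M$ is singular if and only if each $m\in M$ satisfies $ma=0$ for some $a\neq0$.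

\begin{lemma}\label{lem:basic}
Let $D$ be a ring; modules are right $D$-modules.
\begin{itemize}
\item[(a)] If $N$ is essential in $M$, then $M/N$ is singular.
\item[(b)] If $N$ is essential in $M$ and $M$ is essential in $P$, then $N$ is essential in $P$. If $N_i$ is essential in $M_i$ for all $i$, then $\bigoplus_i N_i$ is essential in $\bigoplus_i M_i$.
\item[(c)] For every submodule $N\subseteq M$ there is a submodule $C$ with $N\cap C=0$ and $N\oplus C$ essential in $M$.
\item[(d)] If $D$ is a domain, $M$ is injective and $0\ne a\in D$, then $Ma=M$.
\item[(e)] If $D$ is a domain and $aD\cap bD=0$ with $a,b\ne0$, then the sum $\sum_{i\ge0}a^ibD$ is direct. Hence a right noetherian domain is right Ore.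
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $m\in M$. The right ideal $I=\{r\in D:mr\in N\}$ annihilates $m+N$. Let $H$ be a nonzero right ideal. If $mH=0$, then $H\subseteq I$. Otherwise $0\neq mh\in N$ for some $h\in H$, and $0\neq h\in H\cap I$. So $I$ is essential.

(b) A nonzero submodule $X$ of $P$ has $X\cap M\ne0$, hence $X\cap M\cap N\neq0$. For the second claim let $0\ne u=(u_i)\in\bigoplus_i M_i$. If $u_j\notin N_j$, choose $r$ with $0\ne u_jr\in N_j$; then $ur\ne0$, and $ur$ has fewer components outside the $N_i$ than $u$. After finitely many steps we reach a nonzero element of $uD\cap\bigoplus_i N_i$.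

(c) By Zorn's lemma take $C$ maximal with $N\cap C=0$. If $X\cap(N\oplus C)=0$, then $N\cap(C+X)=0$, so $X\subseteq C$ by maximality, and $X=0$.

(d) Let $m\in M$. Since $D$ is a domain, $ar\mapsto mr$ is a well-defined homomorphism $aD\to M$. If $h\colon D\to M$ extends it, then $m=h(a)=h(1)a$.

(e) Suppose $\sum_{i\ge s}a^ibr_i=0$ is a finite relation with $r_s\neq0$. Canceling $a^s$ gives $br_s=-a\sum_{i>s}a^{i-s-1}br_i$, a nonzero element of $aD\cap bD$; this is a contradiction. The partial sums of an infinite direct sum of nonzero right ideals form a strictly ascending chain.
\end{proof}

\begin{proposition}\label{prop:SI}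
Let $D$ be a right SI domain.
\begin{itemize}
\item[(a)] Singular right $D$-modules are semisimple.
\item[(b)] $D$ is right Ore and right noetherian, and $D/C$ is semisimple of finite length for every nonzero right ideal $C$.
\item[(c)] Submodules of free right $D$-modules are projective.
\item[(d)] $D$ is a simple ring.
\end{itemize}
\end{proposition}

\begin{proof}
(a) A submodule of a singular module is singular, hence injective, hence a direct summand.

(b) Suppose $aD\cap bD=0$ with $a,b\ne0$. We build from the infinite direct sum of Lemma~\ref{lem:basic}(e) a cyclic singular module of infinite length; by (a) no such module exists. To obtain something singular from each summand $a^ibD\cong D$ we need a proper essential right ideal. Since $aD\ne D$, there is a maximal right ideal $E\supseteq aD$, and $E\neq 0$. If $E\cap H=0$ for some right ideal $H\ne0$, then $D=E\oplus H$ and $E=eD$ for an idempotent $e\ne0,1$, which a domain does not have. So $E$ is essential.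

By Lemma~\ref{lem:basic}(c) choose $C$ such that $I=\bigoplus_{i\geq0} a^ibD\oplus C$ is essential in $D$, and put $J=\bigoplus_{i\geq0} a^ibE\oplus C$. The isomorphism $D\to a^ibD$, $r\mapsto a^ibr$, carries $E$ to $a^ibE$. So $J$ is essential in $I$, hence in $D$, by Lemma~\ref{lem:basic}(b). Then $D/J$ is singular and cyclic, so it is semisimple of finite length. But it contains $I/J\cong\bigoplus_{i\ge0}D/E$, an infinite direct sum of nonzero modules. This contradiction shows that $D$ is right Ore.

Now every nonzero right ideal $C$ is essential, so $D/C$ is singular and cyclic, hence semisimple of finite length. An ascending chain $0\ne C_1\subseteq C_2\subseteq\cdots$ of right ideals stabilizes because $D/C_1$ has finite length.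

(c) For any right module $N$, the module $E(N)/N$ is singular by Lemma~\ref{lem:basic}(a), hence injective. So $0\to N\to E(N)\to E(N)/N\to0$ is an injective resolution, and $\operatorname{Ext}^2_D(-,N)=0$. If $P$ is a submodule of a free module $F$, the long exact sequence gives $\operatorname{Ext}^1_D(P,N)\cong\operatorname{Ext}^2_D(F/P,N)=0$ for all $N$. So $P$ is projective.

(d) Let $I$ be a two-sided ideal and $0\ne a\in I$. The right module $D/I$ is singular by (b), hence injective, so $(D/I)a=D/I$ by Lemma~\ref{lem:basic}(d). But $Da\subseteq I$ gives $(D/I)a=0$. So $I=D$.
\end{proof}

\section{Skew polynomial rings and linear equations}\label{sec:skew}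

In this section $K$ is a skew field, $\sigma$ an endomorphism of $K$, $\delta$ a $\sigma$-derivation and $R=K[x;\sigma,\delta]$. Every left $R$-module is a left $K$-vector space, and $\dim_K$ refers to this structure.

\subsection{Division on the left, no common multiples on the right}

\begin{lemma}\label{lem:skew}
\begin{itemize}
\item[(a)] If $f,g\in R$ are nonzero with leading coefficients $a,b$, then $fg$ has degree $\deg f+\deg g$ and leading coefficient $a\,\sigma^{\deg f}(b)$. So $R$ is a domain whose units are the nonzero elements of $K$.
\item[(b)] $R$ is a left PID and left Ore, and $\dim_KR/Rf=\deg f$ for $f\ne0$.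
\item[(c)] If $t\in K\setminus\sigma(K)$, then $xR\cap txR=0$. In this case $R$ is neither right Ore nor right SI.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induction on $n$ gives $x^nb=\sigma^n(b)x^n+(\text{terms of lower degree})$, and $\sigma^n(b)\ne0$ because an endomorphism of a skew field is injective.

(b) Let $f\ne0$ have degree $n$. Multiplying on the left by a unit does not change $Rf$, so let $f$ be monic. For $m\geq n$ and $0\neq a\in K$, the product $ax^{m-n}f$ has leading term $ax^m$ by (a). Subtracting such products, we write any $h\in R$ as $h=qf+r$ with $r=0$ or $\deg r<n$. Nonzero elements of $Rf$ have degree at least $n$, so the images of $1,x,\dots,x^{n-1}$ form a basis of $R/Rf$. A nonzero left ideal is generated by any nonzero element of least degree in it. A left PID is left noetherian, hence left Ore by Lemma~\ref{lem:basic}(e).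

(c) Note that $t\neq0$. Suppose $xf=txg\ne0$, and let $a,b$ be the leading coefficients of $f,g$. By (a), $\sigma(a)=t\sigma(b)$, so $t=\sigma(ab^{-1})\in\sigma(K)$, a contradiction. Thus $R$ is not right Ore, and by Proposition~\ref{prop:SI}(b) it is not right SI.
\end{proof}

The last implication also follows from Goodearl's theorem, by which a right SI domain is right noetherian. So part (2) of Theorem~\ref{thm:A} requires only that $\sigma$ be non-surjective. The work is to make $R$ left SI at the same time.

\subsection{The case of degree one}\label{sub:degone}

If $R$ is left SI, the singular modules $R/Rf$ are injective, hence divisible. Let us see what this means in the smallest case. Take $a,b,c\in K$ and $M=R/R(x-a)=Ke$, where $e$ is the image of $1$, so that $xe=ae$. For $y\in K$,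
\[
(x-b)\,ye=\sigma(y)xe+\delta(y)e-bye=\bigl(\delta(y)+\sigma(y)a-by\bigr)e .
\]
So $(x-b)M=M$ for all $a,b$ exactly when every equation
\begin{equation}\label{eq:one}
\delta(y)+\sigma(y)a-by=c\qquad(a,b,c\in K)
\end{equation}
has a solution $y\in K$. This condition rules out the obvious candidates.

\begin{example}\label{ex:inner}
Suppose $\delta$ is \emph{inner}: $\delta(y)=dy-\sigma(y)d$ for a fixed $d\in K$ (for $d=0$ this is $\delta=0$). For $a=b=d$ the left side of \eqref{eq:one} vanishes identically, so there is no solution for $c=1$, and $R$ is not left SI. Now let $K$ be commutative and $\sigma\ne\mathrm{id}$. Expanding $\delta(yz)=\delta(zy)$ gives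
\[
\delta(z)\bigl(\sigma(y)-y\bigr)=\delta(y)\bigl(\sigma(z)-z\bigr)\qquad(y,z\in K).
\]
Fix $y$ with $\sigma(y)\ne y$ and put $d=\delta(y)/(y-\sigma(y))$. Then $\delta(z)=dz-\sigma(z)d$ for all $z$, so $\delta$ is inner. Hence a commutative $K$ with non-surjective $\sigma$ never gives a left SI ring.
\end{example}

The obstruction is the relation $yz=zy$, and it disappears when solutions are adjoined freely. Read \eqref{eq:one} as a \emph{definition} of $\delta(y)$ in terms of $y$ and $\sigma(y)$. Suppose $k$ is a central subfield of $K$ on which $\sigma$ is the identity and $\delta$ is zero. Adjoin to $K$ noncommuting variables $v_0,v_1,v_2,\dots$ that commute only with $k$, and put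
\[
\sigma(v_m)=v_{m+1},\qquad \delta(v_0)=c+bv_0-v_1a,\qquad \delta(v_m)=0\quad(m\ge1).
\]
The product rule then determines $\delta$ on all words; for instance, for $d\in K$,
\[
\delta(v_0dv_0)=v_1\sigma(d)\delta(v_0)+v_1\delta(d)v_0+\delta(v_0)dv_0 .
\]
The only new relations to respect are $\alpha v=v\alpha$ with $\alpha\in k$, and they are respected: $\delta(\alpha v)=\alpha\delta(v)$ and $\delta(v\alpha)=\delta(v)\alpha$ agree because $k$ is central, $\sigma(\alpha)=\alpha$ and $\delta(\alpha)=0$. Now $y=v_0$ solves \eqref{eq:one}. The equation has put no condition on $\sigma$ at all, which is why there is room to keep $\sigma$ non-surjective. Two difficulties remain: the new ring must be embedded in a skew field to which $\sigma$ and $\delta$ extend, and $\sigma$ must stay non-surjective through infinitely many extensions. Before we treat them, we determine which equations are needed.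

\subsection{Linearly closed triples}

A \emph{system} over $K$ is given by an integer $n\ge1$, a matrix $A=(a_{ij})\in M_n(K)$, an element $b\in K$ and elements $c_1,\dots,c_n\in K$; it consists of the equations
\begin{equation}\label{eq:system}
\delta(y_j)+\sum_{i=1}^n\sigma(y_i)a_{ij}-by_j=c_j\qquad(1\le j\le n)
\end{equation}
in the unknowns $y_1,\dots,y_n$. We call $(K,\sigma,\delta)$ \emph{linearly closed} if every system over $K$ has a solution $(y_1,\dots,y_n)\neq0$ in $K^n$. The requirement that the solution be nonzero matters only when all $c_j$ vanish; it will produce one-dimensional submodules, and these reduce division by an arbitrary polynomial to division by linear ones.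

\begin{lemma}\label{lem:key}
Let $(K,\sigma,\delta)$ be linearly closed and let $M$ be a left $R$-module with $0<\dim_KM<\infty$. For all $b\in K$ and $c\in M$ there is $u\in M$, $u\neq0$, with $(x-b)u=c$.
\end{lemma}

\begin{proof}
Let $e_1,\dots,e_n$ be a basis of $M$, and write $xe_i=\sum_ja_{ij}e_j$ and $c=\sum_jc_je_j$. For $u=\sum_iy_ie_i$ we have $xu=\sum_i\bigl(\sigma(y_i)xe_i+\delta(y_i)e_i\bigr)$, so
\[
(x-b)u=\sum_j\Bigl(\delta(y_j)+\sum_i\sigma(y_i)a_{ij}-by_j\Bigr)e_j .
\]
Thus $(x-b)u=c$ is the system \eqref{eq:system}.
\end{proof}

\begin{proposition}\label{prop:closed}
If $(K,\sigma,\delta)$ is linearly closed, then $R$ has properties \textup{(1)} and \textup{(3)} of Theorem~\ref{thm:A}.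
\end{proposition}

\begin{proof}
\emph{Copies of $S$.} Let $M$ be a left module with $0<\dim_KM<\infty$. Lemma~\ref{lem:key} with $b=0$, $c=0$ gives $u\ne0$ with $xu=0$. The map $R\to M$, $r\mapsto ru$, induces a nonzero homomorphism $S=R/Rx\to M$. Since $\dim_KS=1$, the module $S$ is simple and the homomorphism is injective. So $M$ contains a copy of $S$.

\emph{Factorization.} By Lemma~\ref{lem:skew}(a) the nonzero nonunits are the $f$ with $n=\deg f\ge1$. We use induction on $n$; for $n=1$ there is nothing to prove. Let $n\ge2$. A copy of $S$ in $R/Rf$ has the form $Rg/Rf$ with $Rg\supseteq Rf$, since $R$ is a left PID. Then $\deg g=\dim_KR/Rg=n-1$ and $f=hg$ with $\deg h=1$. By induction $g$ is a product of factors of degree one.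

\emph{Divisibility.} Let $f,g\neq0$ and $M=R/Rf$; we claim that $gM=M$. We may assume $M\neq0$. A unit of $R$ acts bijectively on $M$, and $x-b$ acts surjectively by Lemma~\ref{lem:key}. An element of degree one has the form $a(x-b)$ with $0\ne a\in K$. So $g$, being a unit or a product of elements of degree one, acts as a composite of surjective maps.

\emph{$R$ is left SI.} Let $T$ be a singular left module. By Baer's criterion it suffices to extend a homomorphism $h\colon Rg\to T$ with $g\ne0$. Put $m=h(g)$. The annihilator of $m$ contains an essential left ideal, so it equals $Rf$ for some $f\ne0$, and $Rm\cong R/Rf$. By divisibility $m=gm'$ for some $m'\in Rm$, and $r\mapsto rm'$ extends $h$ to $R$.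

\emph{The remaining claims.} A simple left module is $R/L$ with $L$ a maximal left ideal. Since $0\ne Rx\ne R$, the zero ideal is not maximal, so $L=Rf$ with $\deg f\ge1$. Then $R/L$ contains a copy of $S$ and so is isomorphic to $S$. By the left-hand version of Proposition~\ref{prop:SI}, $R$ is simple and every singular left module is semisimple, hence a direct sum of copies of $S$. For $f\neq0$ the left ideal $Rf$ is essential, so $R/Rf$ is singular, and the number of copies of $S$ is $\dim_KR/Rf=\deg f$. Finally, $R$ is a left PID by Lemma~\ref{lem:skew}(b).
\end{proof}

It remains to find a linearly closed triple with $\sigma$ not surjective.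

\section{Free rings over skew fields and their fields of fractions}\label{sec:free}

The ring obtained by adjoining free variables cannot be embedded in a skew field by forming Ore fractions: already in the free algebra $A=k\langle v,w\rangle$ one has $vA\cap wA=0$ and $Av\cap Aw=0$. The substitute is to invert matrices. We recall the definitions and the two published results that we use.

Let $A$ and $B$ be rings containing a skew field $E$ as a subring. The \emph{coproduct} $A*_EB$ is the ring with homomorphisms $A\to A*_EB\leftarrow B$ that agree on $E$ and are universal with this property: two homomorphisms from $A$ and $B$ to a ring $T$ that agree on $E$ come from a unique homomorphism $A*_EB\to T$. For a skew field $K$ with central subfield $k$ and a set $X$, put $K_k\langle X\rangle=K*_kk\langle X\rangle$, where $k\langle X\rangle$ is the free $k$-algebra on $X$. This ring is generated by $K$ and $X$, so $k$ is central in it. Its universal property reads: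
\begin{itemize}
\item[(U)] Given a homomorphism $\psi\colon K\to T$ and elements $w_v\in T$ $(v\in X)$ that commute with $\psi(k)$, there is a unique homomorphism $K_k\langle X\rangle\to T$ that extends $\psi$ and sends $v$ to $w_v$.
\end{itemize}
A \emph{fir} (free ideal ring) is a nonzero ring in which every left ideal and every right ideal is a free module of unique rank. An $n\times n$ matrix over a ring is \emph{full} if it is not a product $PQ$ with $P$ of size $n\times r$, $Q$ of size $r\times n$ and $r<n$. For $n=1$, full means nonzero. A matrix that becomes invertible under some homomorphism to a skew field is full, since over a skew field $PQ$ has rank at most $r$. A ring homomorphism is \emph{honest} if it maps full matrices to full matrices.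

\begin{itemize}
\item[(F1)] The coproduct of firs over a common skew subfield is a fir, and the factors embed in it \cite{CohnBook,Cohn68,Bergman}. Skew fields and free algebras $k\langle X\rangle$ are firs. Hence $K_k\langle X\rangle$ is a fir, and so is the coproduct of two skew fields over a common skew subfield.
\item[(F2)] Every fir $A$ embeds in a skew field $U(A)$, its \emph{universal field of fractions}, which is generated by $A$ as a skew field. All full matrices over $A$ become invertible over $U(A)$, and every homomorphism $A\to T$ under which all full matrices become invertible extends uniquely to a homomorphism $U(A)\to T$ \cite[\S7.5]{CohnBook}.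
\end{itemize}

By (F2), an honest endomorphism of a fir $A$ extends to $U(A)$. Injectivity alone is a weaker condition.

\begin{example}\label{ex:dishonest}
The $k$-algebra homomorphism $k\langle p,q,r,s\rangle\to k\langle v,w\rangle$ with $p\mapsto vv$, $q\mapsto vw$, $r\mapsto wv$, $s\mapsto ww$ sends distinct words to distinct words, so it is injective. The matrix $\begin{pmatrix}p&q\\ r&s\end{pmatrix}$ is full, because it becomes invertible over the rational function field $k(p,q,r,s)$. Its image $\begin{pmatrix}v\\ w\end{pmatrix}\begin{pmatrix}v&w\end{pmatrix}$ is not full.
\end{example}

The endomorphism $\sigma$ of Section~\ref{sub:degone} maps the coefficient field to the subfield $\sigma(K)$ and the variables to a subset of the variables. The next lemma shows that such maps are honest.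

\begin{lemma}\label{lem:honest}
Let $E\subseteq K$ be skew fields, let $k\subseteq E$ be a subfield central in $K$, and let $X\subseteq Y$ be sets. Then the natural map $E_k\langle X\rangle\to K_k\langle Y\rangle$ is honest.
\end{lemma}

\begin{proof}
Let $A$ be a full matrix over $E_k\langle X\rangle$. We first enlarge the coefficients, and look for a skew field that receives $K_k\langle X\rangle$ and inverts $A$. By (F1) and (F2), $A$ is invertible over $U=U(E_k\langle X\rangle)$, and $U$ contains $E$. The coproduct $K*_EU$ is a fir containing $K$ and $U$, and it embeds in the skew field $F=U(K*_EU)$. Inside $F$ the elements of $X\subseteq U$ commute with $k$, so (U) gives a homomorphism $\psi\colon K_k\langle X\rangle\to F$ that is the inclusion on $K$ and on $X$. The composite $E_k\langle X\rangle\to K_k\langle X\rangle\to F$ agrees with the inclusion $E_k\langle X\rangle\subseteq U\subseteq F$ on $E$ and on $X$, hence everywhere. So the image $A'$ of $A$ over $K_k\langle X\rangle$ becomes invertible under $\psi$, and $A'$ is full.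

Now we enlarge the set of variables. By (U) there is a homomorphism $\pi\colon K_k\langle Y\rangle\to K_k\langle X\rangle$ that fixes $K$ and $X$ and sends $Y\setminus X$ to $0$; it is a left inverse of the natural map. Applying $\pi$ to a factorization $PQ$ of the image of $A'$ over $K_k\langle Y\rangle$ gives a factorization of $A'$ of the same size. So that image is full.
\end{proof}

To extend $\delta$ by means of (U) and (F2), we turn it into a ring homomorphism. Let $T_2(B)$ denote the ring of upper triangular $2\times2$ matrices over $B$. The identity
\[
\begin{pmatrix}\sigma(a)&\delta(a)\\0&a\end{pmatrix}\begin{pmatrix}\sigma(b)&\delta(b)\\0&b\end{pmatrix}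
=\begin{pmatrix}\sigma(a)\sigma(b)&\sigma(a)\delta(b)+\delta(a)b\\0&ab\end{pmatrix}
\]
shows the following.
\begin{itemize}
\item[(T)] For maps $\sigma,\delta\colon B\to B$, the map $a\mapsto\begin{pmatrix}\sigma(a)&\delta(a)\\0&a\end{pmatrix}$ is a ring homomorphism $B\to T_2(B)$ if and only if $\sigma$ is an endomorphism of $B$ and $\delta$ is a $\sigma$-derivation.
\end{itemize}

\section{Adjoining solutions}\label{sec:adjoin}

Fix the commutative field $k$. Non-surjectivity of $\sigma$ can be lost in an extension: the shift $t_i\mapsto t_{i+1}$ is not surjective on $k(t_0,t_1,\dots)$, but it is an automorphism of $k(t_i:i\in\mathbb Z)$. We therefore carry along a witness that is itself a homomorphism and extends by the same tools as $\sigma$: an automorphism that fixes $\sigma(K)$ pointwise and moves some element.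

\begin{definition}\label{def:datum}
A \emph{datum} is a tuple $(K,\sigma,\delta,\tau,t)$, where $K$ is a skew field with central subfield $k$; $\sigma$ is an endomorphism of $K$ with $\sigma|_k=\mathrm{id}$; $\delta$ is a $\sigma$-derivation of $K$ with $\delta|_k=0$; $\tau$ is an automorphism of $K$ with $\tau\sigma=\sigma$; and $t\in K$ satisfies $\tau(t)\ne t$. A datum $(K',\sigma',\delta',\tau',t)$ \emph{extends} it if $K\subseteq K'$ and $\sigma',\delta',\tau'$ restrict to $\sigma,\delta,\tau$ on $K$.
\end{definition}

In a datum, $\tau$ fixes $\sigma(K)\supseteq k$ pointwise, so $t\notin\sigma(K)$. Data exist: let $K_0=k(t_0,t_1,t_2,\dots)$ be the field of rational functions in commuting indeterminates, with $\sigma(t_i)=t_{i+1}$, $\delta=0$, $\tau(t_0)=t_0+1$, $\tau(t_i)=t_i$ for $i\ge1$, and $t=t_0$, where $\sigma$ and $\tau$ are $k$-algebra maps.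

\begin{proposition}\label{prop:extend}
Every datum $(K,\sigma,\delta,\tau,t)$ has an extension $(K',\sigma',\delta',\tau',t)$ in which every system over $K$ has a nonzero solution.
\end{proposition}

\begin{proof}
Let $V$ be a set of distinct variables $v_{s,j,m}$, where $s$ runs over all systems over $K$, $1\le j\le n_s$ ($n_s$ being the number of unknowns of $s$), and $m\ge0$. Put $A=K_k\langle V\rangle$ and $K'=U(A)$. By (F1) and (F2), $K$ and $k\langle V\rangle$ embed in $K'$. The centralizer of $k$ in $K'$ is a skew subfield containing $A$, so $k$ is central in $K'$.

\emph{The endomorphism on $A$.} By (U) there is an endomorphism $\sigma_A$ of $A$ that extends $\sigma$ and sends $v_{s,j,m}$ to $v_{s,j,m+1}$. Let $V'=\{v_{s,j,m}:m\ge1\}$. The isomorphism $\sigma\colon K\to\sigma(K)$, which fixes $k$, and the bijection $V\to V'$ induce an isomorphism $A\cong\sigma(K)_k\langle V'\rangle$, and $\sigma_A$ is the composite of this isomorphism with the natural map $\sigma(K)_k\langle V'\rangle\to K_k\langle V\rangle$. The latter is honest by Lemma~\ref{lem:honest}. So $\sigma_A$ is honest.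

\emph{The derivation on $A$.} For a system $s$ written as in \eqref{eq:system} put
\[
d_{s,j,0}=c_j+b\,v_{s,j,0}-\sum_iv_{s,i,1}\,a_{ij},\qquad d_{s,j,m}=0\quad(m\ge1).
\]
By (T), $a\mapsto\begin{pmatrix}\sigma(a)&\delta(a)\\0&a\end{pmatrix}$ is a homomorphism $K\to T_2(K)\subseteq T_2(A)$. It sends $\alpha\in k$ to $\operatorname{diag}(\alpha,\alpha)$, because $\sigma|_k=\mathrm{id}$ and $\delta|_k=0$, and this matrix is central in $T_2(A)$. So (U) extends it to a homomorphism $\varphi\colon A\to T_2(A)$ with
\[
\varphi(v_{s,j,m})=\begin{pmatrix}v_{s,j,m+1}&d_{s,j,m}\\0&v_{s,j,m}\end{pmatrix}.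
\]
The diagonal entries of $\varphi$ are endomorphisms of $A$. They agree on $K$ and $V$ with $\sigma_A$ and with the identity, so they equal $\sigma_A$ and the identity. Let $\delta_A$ be the $(1,2)$-entry.

\emph{Passage to $K'$.} Let $B$ be a full $n\times n$ matrix over $A$. Under the isomorphism $M_n(T_2(K'))\cong T_2(M_n(K'))$, which reorders rows and columns, $\varphi(B)$ becomes $\begin{pmatrix}\sigma_A(B)&\delta_A(B)\\0&B\end{pmatrix}$. Both $B$ and $\sigma_A(B)$ are full over $A$, the latter because $\sigma_A$ is honest, so both are invertible over $K'$. Hence $\varphi(B)$ has the inverse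
\[
\begin{pmatrix}\sigma_A(B)^{-1}&-\sigma_A(B)^{-1}\delta_A(B)B^{-1}\\0&B^{-1}\end{pmatrix}\in T_2(M_n(K')) .
\]
(For $n=1$ the corner entry is the quotient rule $\delta(u^{-1})=-\sigma(u)^{-1}\delta(u)u^{-1}$.) By (F2), $\varphi$ extends to a homomorphism $\varphi'\colon K'\to T_2(K')$. Its $(2,2)$-entry is an endomorphism of $K'$ that extends the inclusion $A\subseteq K'$, so it is the identity by the uniqueness in (F2). By (T), the $(1,1)$-entry $\sigma'$ is an endomorphism of $K'$ and the $(1,2)$-entry $\delta'$ is a $\sigma'$-derivation. They extend $\sigma_A$ and $\delta_A$, hence $\sigma$ and $\delta$. For a system $s$ put $y_j=v_{s,j,0}\neq0$. Then $\sigma'(y_i)=v_{s,i,1}$ and $\delta'(y_j)=d_{s,j,0}=c_j+by_j-\sum_i\sigma'(y_i)a_{ij}$, which is \eqref{eq:system}.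

\emph{The witness.} Since $\tau$ fixes $k$, (U) extends $\tau$ and $\tau^{-1}$ to mutually inverse endomorphisms of $A$ that fix $V$ pointwise. Automorphisms are honest, so both extend to $K'$, and the extensions are mutually inverse by the uniqueness in (F2). Let $\tau'$ be the extension of $\tau$. The set $\{u\in K':\tau'\sigma'(u)=\sigma'(u)\}$ is a skew subfield of $K'$. It contains $K$, and it contains $V$ because $\sigma'(V)\subseteq V$. So it contains $A$ and equals $K'$. Finally, $\tau'(t)=\tau(t)\neq t$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Start from the datum on $K_0$ and apply Proposition~\ref{prop:extend} repeatedly to obtain a chain of data on $K_0\subseteq K_1\subseteq K_2\subseteq\cdots$. Let $K=\bigcup_iK_i$, and let $\sigma,\delta,\tau$ be the unions of the maps. Each condition of Definition~\ref{def:datum} involves finitely many elements at a time, so $(K,\sigma,\delta,\tau,t)$ is a datum. In particular $t\notin\sigma(K)$, the map $\sigma$ is a $k$-algebra endomorphism, and $\delta(\alpha a)=\sigma(\alpha)\delta(a)+\delta(\alpha)a=\alpha\delta(a)$ for $\alpha\in k$, $a\in K$. A system over $K$ has finitely many coefficients, so it is a system over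 some $K_i$ and has a nonzero solution in $K_{i+1}$. Thus $(K,\sigma,\delta)$ is linearly closed. The ring $R=K[x;\sigma,\delta]$ is a domain by Lemma~\ref{lem:skew}(a); it satisfies (1) and (3) by Proposition~\ref{prop:closed}, and (2) by Lemma~\ref{lem:skew}(c). Right $R^{\mathrm{op}}$-modules are left $R$-modules and vice versa, so $R^{\mathrm{op}}$ is right SI and not left SI.
\end{proof}

\section{Symmetry under the left Ore condition}\label{sec:duality}

We prove Theorem~\ref{thm:B}. The implication (i)$\Rightarrow$(ii) is the left-hand version of Proposition~\ref{prop:SI}(b), and (iii)$\Rightarrow$(ii) is the left-hand version of Lemma~\ref{lem:basic}(e). So let $D$ be a right SI domain that is left Ore; we must show that $D$ is left noetherian and left SI.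

By Proposition~\ref{prop:SI}(b), $D$ is right Ore. Recall that a right Ore domain embeds in a skew field $Q$ whose elements have the form $rs^{-1}$ with $r,s\in D$, $s\ne0$. The left Ore condition gives common left denominators:
\begin{itemize}
\item[(D)] For $q_1,\dots,q_p\in Q$ there is $0\neq s\in D$ with $sq_1,\dots,sq_p\in D$.
\end{itemize}
Indeed, if $q_j=r_jz_j^{-1}\neq0$, choose $s_jr_j=r_j'z_j\neq0$ in $Dr_j\cap Dz_j$; then $s_jq_j=r_j'\in D$. For $q_j=0$ take $s_j=1$. By induction on $p$ the intersection $\bigcap_jDs_j$ is nonzero, and any nonzero $s$ in it will do.

For a left $D$-submodule $L$ and a right $D$-submodule $C$ of $Q$ put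
\[
L^*=\{q\in Q:Lq\subseteq D\},\qquad {}^*C=\{q\in Q:qC\subseteq D\}.
\]
Then $L^*$ is a right submodule, ${}^*C$ is a left submodule, both operations reverse inclusions, and $L\subseteq{}^*(L^*)$, $C\subseteq({}^*C)^*$. On principal modules these operations are inversion: $(Dc)^*=c^{-1}D$ and ${}^*(c^{-1}D)=Dc$ for $c\neq0$. If $a=bc$ with $a,b,c\in D$ nonzero, the chain $Da\subseteq Dc\subseteq D$ goes to $a^{-1}D\supseteq c^{-1}D\supseteq D$. We show that the same correspondence holds for all modules between these bounds. On the right this follows from projectivity. On the left we know nothing yet about projectivity or finite generation, so we must argue with right modules throughout and, at first, restrict to finitely generated left ideals.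

\begin{lemma}\label{lem:left}
If $L$ is a nonzero finitely generated left ideal of $D$, then ${}^*(L^*)=L$.
\end{lemma}

\begin{proof}
Write $L=\sum_{i=1}^nDa_i$ with all $a_i\ne0$. The map $\theta\colon Q\to Q^n$, $\theta(q)=(a_1q,\dots,a_nq)$, is injective and right $Q$-linear. We have $q\in L^*$ if and only if $a_iq\in D$ for all $i$, so $\theta(Q)\cap D^n=\theta(L^*)$.

We claim that $\theta(L^*)$ is a direct summand of the right module $D^n$. The quotient $D^n/\theta(L^*)$ embeds in $Q^n/\theta(Q)$, which is isomorphic to $Q^{n-1}$ as a right $Q$-vector space. Its image is a right $D$-submodule $W=w_1D+\dots+w_nD$ of $Q^{n-1}$. By (D) there is $0\ne s\in D$ such that $s$ times each coordinate of each $w_i$ lies in $D$. Left multiplication by $s$ is an injective right $D$-linear map of $Q^{n-1}$ to itself, and it carries $W$ into $D^{n-1}$. By Proposition~\ref{prop:SI}(c), $W$ is projective, so $D^n\to D^n/\theta(L^*)$ splits. This proves the claim.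

Let $y\in{}^*(L^*)$. Then $\theta(q)\mapsto yq$ is a homomorphism $\theta(L^*)\to D$ of right modules. By the claim it extends to a homomorphism $D^n\to D$, which has the form $(d_1,\dots,d_n)\mapsto\sum_ib_id_i$ with $b_i\in D$. So $yq=\sum_ib_ia_iq$ for all $q\in L^*$. Since $L\subseteq D$, we may take $q=1$, and $y=\sum_ib_ia_i\in L$.
\end{proof}

\begin{lemma}\label{lem:right}
Let $0\ne a\in D$, and let $C$ be a right submodule of $Q$ with $D\subseteq C\subseteq a^{-1}D$. Then ${}^*C$ is a finitely generated left ideal of $D$ containing $a$, and $({}^*C)^*=C$.
\end{lemma}

\begin{proof}
From $aC\subseteq D$ we get $a\in{}^*C$, and from $1\in C$ we get ${}^*C\subseteq D$. The module $C$ is isomorphic to the right ideal $aC$, so it is finitely generated and projective by Proposition~\ref{prop:SI}(b),(c). By the dual basis lemma there are $c_1,\dots,c_m\in C$ and $h_1,\dots,h_m\in\operatorname{Hom}_D(C,D)$ with $c=\sum_ic_ih_i(c)$ for all $c\in C$. Put $q_i=h_i(1)$. For $c=rs^{-1}\in C$ we have $h_i(c)s=h_i(cs)=h_i(1\cdot r)=q_ir$, so $h_i(c)=q_ic$. Hence $q_i\in{}^*C$, and $1=\sum_ic_iq_i$. If $y\in{}^*C$, then $y=\sum_i(yc_i)q_i$ with $yc_i\in D$; so ${}^*C=\sum_iDq_i$. If $y\in({}^*C)^*$,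 then $y=\sum_ic_i(q_iy)$ with $q_iy\in D$; so $y\in C$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:B}]
Fix $0\ne a\in D$. Let $\Lambda$ be the set of finitely generated left ideals of $D$ containing $a$, and let $\Gamma$ be the set of right submodules $C$ of $Q$ with $D\subseteq C\subseteq a^{-1}D$. If $L\in\Lambda$, then $D\subseteq L^*$ because $L\subseteq D$, and $L^*\subseteq a^{-1}D$ because $aL^*\subseteq D$; so $L^*\in\Gamma$. By Lemmas~\ref{lem:left} and~\ref{lem:right}, $L\mapsto L^*$ and $C\mapsto{}^*C$ are mutually inverse inclusion-reversing bijections between $\Lambda$ and $\Gamma$. Now $\Gamma$ is the lattice of submodules of $a^{-1}D/D$, and left multiplication by $a$ gives $a^{-1}D/D\cong D/aD$, which is semisimple of finite length by Proposition~\ref{prop:SI}(b).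

\emph{$D$ is left noetherian.} Descending chains in $\Gamma$ stabilize, so ascending chains in $\Lambda$ stabilize. If a left ideal $L\ni a$ were not finitely generated, we could choose $l_1,l_2,\ldots\in L$ with $Da\subsetneq Da+Dl_1\subsetneq Da+Dl_1+Dl_2\subsetneq\cdots$, a contradiction. Since $a\neq0$ was arbitrary, every left ideal is finitely generated. This is (iii).

\emph{$D/Da$ is semisimple.} Now $\Lambda$ consists of all left ideals between $Da$ and $D$, so its meets and joins are intersections and sums. An inclusion-reversing bijection with inclusion-reversing inverse exchanges meets with joins and least with greatest elements. Let $L\in\Lambda$. As $a^{-1}D/D$ is semisimple, there is $C\in\Gamma$ with $L^*\cap C=D$ and $L^*+C=a^{-1}D$. Then $L'={}^*C$ satisfies $L+L'=D$ and $L\cap L'=Da$. So every submodule of the left module $D/Da$ is a direct summand.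

\emph{$D$ is left SI.} Since $D$ is left Ore, a left module $X$ is singular if and only if every $z\in X$ satisfies $az=0$ for some $a\ne0$. In that case $Dz$ is a quotient of $D/Da$, hence semisimple, and $X=\sum_zDz$ is semisimple. Let $T$ be a singular left module and $z\in E(T)$. By Lemma~\ref{lem:basic}(a), $E(T)/T$ is singular, so $az\in T$ for some $a\ne0$; then $baz=0$ for some $b\ne0$, and $ba\neq0$. So $E(T)$ is singular, hence semisimple, and $T$ is a direct summand of $E(T)$. Since $T$ is also essential, $T=E(T)$ is injective. This is (i).
\end{proof}

\begin{remark}\label{rem:fail}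
The left Ore condition enters through (D) in Lemma~\ref{lem:left} and through the description of singular left modules in the last step. Lemma~\ref{lem:left} is false without it. We check this in the ring $R$ of Theorem~\ref{thm:A}, with the sides exchanged. Let $Q$ be the skew field of left fractions of the left Ore domain $R$, let $t\in K\setminus\sigma(K)$, and let $C=xR+txR$. We claim that ${}^*C=R$. The inclusion $R\subseteq{}^*C$ holds because $C\subseteq R$. If $q\in{}^*C$, then $qx=fx+a$ with $f\in R$ and $a\in K$, so $q=f+ax^{-1}$, and $qtx\in R$ gives $ax^{-1}tx\in R$. If $a\neq0$, then $0\neq tx\in xR\cap txR$, contrary to Lemma~\ref{lem:skew}(c). So $q=f\in R$. Therefore $({}^*C)^*=R$. But $1\notin C$: a nonzero sum $xf+txg$ has degree at least one, since its top terms could cancel only if $\sigma(\alpha)+t\sigma(\beta)=0$ for the leading coefficients $\alpha,\beta$ of $f,g$, and this would give $t=\sigma(-\alpha\beta^{-1})\in\sigma(K)$.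
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bergman}
G.~Bergman, \emph{Modules over coproducts of rings}, Trans. AMS \textbf{200} (1974).

\bibitem{Cohn68}
P.~M.~Cohn, \emph{On the free product of associative rings III}, J. Algebra \textbf{8} (1968).

\bibitem{CohnBook}
P.~M.~Cohn, \emph{Free Ideal Rings and Localization in General Rings}, CUP, 2006.

\bibitem{SI}
\emph{Structure of some noetherian SI rings}, \texttt{https://core.ac.uk/download/pdf/82137533.pdf}.

\end{thebibliography}
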